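# Two arcs per bar: fans, wheels, and the visibility number of digraphs

## 1. A wheel drawn with $2k+1$ bars

Fix an integer $k\ge 3$. In the plane draw horizontal segments, for $i=1,\dots,k$,
$$a_i \text{ at height } 1 \text{ over } [4i,4i+3],\qquad b_i \text{ at height } 2 \text{ over } [4i+2,4i+5],$$
and one long segment $c$ at height $3$ over $[4,4k+5]$. Segments at the same height are disjoint: the $a_i$ occupy $[4,7],[8,11],\dots$ and the $b_i$ occupy $[6,9],[10,13],\dots$.

Stand on $a_i$ with $i>1$ and look straight up. Over $(4i,4i+1)$ the first segment above you is $b_{i-1}$, which ends at $4i+1$. Over $(4i+1,4i+2)$ no $b$ is present, and you see $c$. Over $(4i+2,4i+3)$ you see $b_i$. From $a_1$ there is no $b_0$ to see, so you see $c$ over $(4,6)$ and $b_1$ over $(6,7)$. From every $b_i$ you see $c$ and nothing else. So the picture shows exactly the following relations "lower one sees upper one":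
$$a_i\to b_i\ (1\le i\le k),\qquad a_{i+1}\to b_i\ (1\le i\le k-1),\qquad a_i\to c,\quad b_i\to c\ (1\le i\le k).$$

Adding the one missing relation $a_1\to b_k$, we obtain the **wheel**: distinct vertices $a_1,\dots,a_k,b_1,\dots,b_k,c$, a *rim* consisting of the $2k$ arcs $a_i\to b_i$ and $a_{i+1}\to b_i$ (indices mod $k$; the rim is a $2k$-cycle), and $2k$ *spokes* $a_i\to c$, $b_i\to c$ to the *hub* $c$. The drawing shows all arcs of the wheel except the rim arc $a_1b_k$, uses one bar per vertex, and shows nothing else. The **reversed wheel** has all arcs reversed, and is drawn by turning the picture upside down.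

What matters is the exchange rate: $2k+1$ bars show $4k-1$ relations, almost two per bar, and for large $k$ nearly all the bars lie on the rim. Here are two simpler pictures.

**Fan.** Arcs $a\to b_i\to c$ for $1\le i\le k$. Put $a$ over $[0,k]$ at the bottom, $c$ over $[0,k]$ at the top, and $b_i$ over $[i-1,i]$ in between, at distinct heights. One bar per vertex; all $2k$ arcs are shown. The $b_i$ do not see each other, because their ranges overlap in at most a point. The bar $a$ does not see $c$, because the $b_i$ cover all of $[0,k]$. The rate is $2k$ arcs for $k+2$ bars, and nearly all bars are at the *middle* vertices $b_i$.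

**Star.** Arcs $u\to v_1,\dots,u\to v_q$: one long bar for the center $u$, and above it short bars for $v_1,\dots,v_q$ with disjoint ranges. For arcs entering $u$ (an *in-star*), turn it upside down. The rate is $q$ arcs for $q+1$ bars.

These pictures serve to draw an arbitrary digraph with few bars per vertex.

## 2. Bars, lines of sight, and the number $b(G)$

Throughout, a *digraph* is a finite oriented graph, that is, an orientation of a finite simple graph: no loops, no multiple arcs, no pair of opposite arcs $uv,vu$. We write $A(G)$ for the arc set, $n=|V(G)|$, and $u\to v$ for an arc $uv$. A *source* has no entering arc; a *sink* has no leaving arc.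

**Definition (representation).** A $k$-bar visibility representation of $G$ assigns to each vertex at most $k$ horizontal segments (*bars*), all bars pairwise disjoint. A *line of sight* is a vertical channel of positive width joining two bars and disjoint from all other bars. It is required that $uv\in A(G)$ if and only if some bar of $u$ sees some bar of $v$ above it by a line of sight. The *visibility number* $b(G)$ is the least $k$ for which a $k$-bar representation exists. We always take finitely many bars, each of positive length.

**Definition (partial representation).** A set of disjoint bars assigned to vertices is a *partial representation* of $G$ if, whenever a bar of $u$ sees a bar of $v$ above it, $uv\in A(G)$.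

For example, the wheel picture is a partial representation of the wheel, with one arc not yet shown. Partial representations can be put side by side, over disjoint ranges of abscissas, without creating new sights. So *$b(G)\le t$ as soon as some partial representations together show every arc and use at most $t$ bars per vertex in total.* Showing an arc several times is harmless.

It is known that $b(G)\le (n+10)/3$ for every digraph with $n$ vertices. The problem, from "Visibility Number of Directed Graphs" (https://www.macalester.edu/~abeverid/papers/dvnum.pdf), asks for the right coefficient of $n$: *what is the infimum of all real $\alpha$ for which there is a constant $c$ with $b(G)\le\alpha|V(G)|+c$ for every digraph $G$?* The answer is $\frac14$.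

**Theorem 1.**
(a) Let $n\ge 2$, let $\{A,B\}$ be a balanced partition of $V(G)$ (sizes differing by at most $1$), and let $A(G)$ consist of all $|A||B|$ arcs from $A$ to $B$. Then $b(G)>n/4$.
(b) For every $\rho>0$ there is $n_0$ such that $b(G)\le(\frac14+\rho)n$ for every digraph $G$ with $n\ge n_0$ vertices.

The infimum is then exactly $\frac14$. By (a), $b(G)\le\alpha n+c$ for all $G$ gives $\frac n4<\alpha n+c$ for all $n\ge2$, so $\alpha\ge\frac14$. By (b), every $\alpha>\frac14$ works, with $c$ absorbing the finitely many $n<n_0$. Whether $b(G)\le n/4+c$ holds for all digraphs, that is, whether the infimum is attained, is not settled here.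

For large classes there is a bound with bounded error. Let $\rho(G)=\max_H e(H)/|V(H)|$ over nonempty induced subgraphs $H$ of $G$, where $e(H)$ is the number of arcs. For instance, $\rho=1$ for a directed triangle and for any orientation of a $4$-cycle.

**Theorem 2.**
(i) $b(G)\le\lceil\rho(G)\rceil+2$ for every $G$. In particular $b(G)\le\lceil n/4\rceil+2$ if the underlying graph is triangle-free.
(ii) If $A(G)\ne\emptyset$ and every vertex is a source or a sink, then $\lfloor\rho(G)\rfloor+1\le b(G)\le\lceil\rho(G)\rceil+1$.

## 3. Digraphs on two, three, and four vertices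

One arc: $b=1$. The transitive triangle $a\to b\to c$, $a\to c$ also has $b=1$: put $a$ over $[0,2]$ at height $0$, $b$ over $[0,1]$ at height $1$, $c$ over $[0,2]$ at height $2$. Then $a$ sees $b$ over $(0,1)$ and $c$ over $(1,2)$, and $b$ sees $c$.

The directed triangle $a\to b\to c\to a$ has $b=2$. With one bar each, heights would strictly increase along a directed cycle, which is impossible. With two bars: stack $a,b,c$ over $[0,1]$, which shows $ab$ and $bc$ and hides $a$ from $c$; elsewhere put a second $c$-bar below a second $a$-bar.

Now take $s,s'\to t,t'$, all four arcs; this is Theorem 1(a) for $n=4$. Three arcs are easy with one bar each: $s$ over $[0,2]$ and $s'$ over $[3,6]$ at height $0$, $t$ over $[1,4]$ and $t'$ over $[5,7]$ at height $1$ show $st,s't,s't'$. The fourth arc costs one more bar for each of $s,t'$, so $b\le2$. Sweep a vertical line from left to right: it seems that each new pair of facing vertices needs a new bar to begin, and the very first pair needs two beginnings. If so, four arcs need five bars, and $b=2$. The next section makes this precise.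

## 4. A sweeping line through sources and sinks

We prove the lower bound in Theorem 2(ii), and Theorem 1(a). Let every vertex of $G$ be a source or a sink, let $A(G)\neq\emptyset$, and take a representation with at most $b(G)$ bars per vertex.

**Step 1. What one vertical line can meet.** This step shows that a line meets bars of at most two vertices. Call an abscissa $x$ *generic* if no bar has an end at $x$. The vertical line at a generic $x$ meets the same bars as all nearby vertical lines, so two bars that are consecutive on it are joined by a channel of positive width: they see each other. Reading the owners upward and ignoring repetitions, we get a directed walk in $G$. A walk with two arcs would have a middle vertex with an entering and a leaving arc, neither source nor sink. So the walk has at most one arc: *the line meets bars of at most two vertices, and if of two, $u$ below $v$, then $uv\in A(G)$.* (Ignoring repetitions, the argument holds even if bars of one vertex were permitted to see each other.)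

**Step 2. Assigning a bar to each arc.** This step turns "a new pair needs a new bar" into an injection. Let $H$ be an induced subgraph with at least one arc, and let $N$ be the number of bars of vertices of $H$. For an arc $uv$ of $H$, some $u$-bar sees some $v$-bar, so there is a generic $x_{uv}$ whose line meets a $u$-bar and a $v$-bar. Let $p<x_{uv}$ be minimal such that every generic line with abscissa in $(p,x_{uv})$ meets both a $u$-bar and a $v$-bar; $p$ exists because there are finitely many bar ends and bars are bounded. Some $u$-bar or $v$-bar has its left end at $p$. Otherwise the $u$-bars and $v$-bars present just to the right of $p$ would have left ends before $p$, so they would also be present just to the left of $p$, against minimality. Assign such a bar $\beta$ to $uv$.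

The assignment is injective. The generic lines just to the right of the left end of $\beta$ meet a $u$-bar and a $v$-bar, hence by Step 1 bars of exactly the vertices $u,v$. So $\beta$ determines $\{u,v\}$, and with it the arc, as $G$ is oriented.

**Step 3. One bar is wasted.** This step gains the $1$ that makes the inequality strict. Let $p_0$ be the smallest left end of a bar of $H$. If the lines just to the right of $p_0$ meet bars of only one vertex of $H$, then no bar starting at $p_0$ is assigned, because to the right of an assigned bar's left end two vertices of $H$ are met. If they meet bars of two vertices $u,v$ of $H$, then both a $u$-bar and a $v$-bar start at $p_0$, since no bar of $H$ starts earlier. Both could be assigned only to the arc joining $u$ and $v$, and that arc received just one bar. In either case some bar of $H$ is not assigned.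

**Step 4. Conclusion.** Hence
$$e(H)\le N-1\le b(G)\,|V(H)|-1. \qquad (1)$$
Choosing $H$ with $e(H)/|V(H)|=\rho(G)>0$ gives $b(G)>\rho(G)$, and since $b(G)$ is an integer, $b(G)\ge\lfloor\rho(G)\rfloor+1$. For Theorem 1(a) take $H=G$, where $e(G)=\lfloor n^2/4\rfloor\ge(n^2-1)/4$. Then
$$b(G)\ge\frac{\lfloor n^2/4\rfloor+1}{n}\ge\frac{n^2+3}{4n}>\frac n4.\qquad\square$$

## 5. Charging arcs to their ends

The first thing to try for upper bounds is stars. Suppose every arc of a set $L\subseteq A(G)$ is *charged* to one of its two ends, and let $\mathrm{charge}(v)$ be the number of arcs charged to $v$.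

**Charging principle.** *The set $L$ can be shown with at most $2+\mathrm{charge}(v)$ bars for each $v$. If every vertex is a source or a sink, $2$ can be replaced by $1$.*

For each $u$ draw the star of those arcs $uv\in L$ that are charged to $v$, and the in-star of those arcs $vu\in L$ that are charged to $v$. Every arc of $L$ appears exactly once, with its charged end as a short bar. So $v$ has $\mathrm{charge}(v)$ short bars and is the center of at most two nonempty stars. A source has only leaving arcs and a sink only entering ones, so in that case it is the center of at most one.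

Example: in the directed triangle charge each arc to its head. Each vertex is charged once and is the center of one star, so two bars per vertex suffice.

**Proof of the upper bounds in Theorem 2.** Let $t=\lceil\rho(G)\rceil$. We claim that all arcs can be charged to ends so that every vertex is charged at most $t$ times. Form the bipartite graph of arcs versus $t$ copies of each vertex, joining an arc to all copies of both its ends. A matching covering all arcs is a charging of the required kind. By Hall's theorem it exists if every set $F$ of arcs satisfies $|F|\le t\cdot|V(F)|$, where $V(F)$ is the set of ends. This holds, since $|F|\le e(G[V(F)])\le\rho(G)|V(F)|\le t|V(F)|$. The charging principle gives $b(G)\le t+2$, and $b(G)\le t+1$ if every vertex is a source or a sink. If the underlying graph is triangle-free, Mantel's theorem gives $e(H)\le|V(H)|^2/4\le|V(H)|\,n/4$ for each induced $H$, so $\lceil\rho(G)\rceil\le\lceil n/4\rceil$. Together with Section 4 this proves Theorem 2. $\square$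

For sparse sets of arcs, charging is cheap:

**Lemma 3.** Any set $L$ of arcs can be charged so that every vertex is charged at most $\sqrt{2|L|}$ times.

**Proof.** Repeatedly delete a vertex of minimum degree in the current graph, charging its remaining arcs to it. If the minimum degree is $d$ at some stage, there are at least $d+1$ vertices of degree at least $d$, so at least $d(d+1)/2$ arcs remain. Hence $d^2\le 2|L|$. Every vertex is charged only when it is deleted. $\square$

For dense digraphs charging alone is too weak. A tournament has $n(n-1)/2$ arcs, so in any charging some vertex is charged at least $(n-1)/2$ times. The target of $n/4$ bars per vertex means about $n^2/4$ bars for about $n^2/2$ arcs. *Two arcs per bar are needed on average*, the rate of fans and wheels, and the bars must also be spread evenly over the vertices.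

## 6. Stars and fans on a blown-up transitive tournament

Here is the accounting that the proof will use. Split the vertices into $r$ clusters $V_1,\dots,V_r$ of size $m$, so $n=rm$, and ignore arcs inside clusters. Suppose we spend $zm^2$ arcs from $V_a$ to $V_b$ and $zm^2$ arcs from $V_b$ to $V_c$ on fans with $k$ middle vertices each, all in $V_b$. There are $zm^2/k$ fans. They use $zm^2$ bars in $V_b$, that is, $zm$ per vertex on average, and only $zm/k$ per vertex on average in each of $V_a,V_c$, which is negligible for large $k$. We say that *$z$ units of the fan type put load $z$ on $b$*. Similarly $z$ units of stars on $V_a\to V_b$, charged to one of the two clusters, put load $z$ there. The budget $n/4$ is $\frac r4m$, so each cluster may carry load $\frac r4$.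

Take all arcs from $V_i$ to $V_j$ for all $i<j$, one unit for each pair.

*Four clusters.* One unit of fans $1\to2\to3$ (load $1$ on cluster $2$), one unit of fans $1\to3\to4$ (load $1$ on $3$), stars for $1\to4$ charged to $1$, stars for $2\to4$ charged to $4$. All six pairs are used exactly, and each load is $1=\frac r4$.

*Six clusters.* Now stars and fans cannot work. Suppose all $15$ units are used exactly, with every load at most $t\le\frac32=\frac r4$. Let $F_b$ be the total amount of fans with middle cluster $b$. Fans with middle $b$ consume arcs entering $b$, of which there are $b-1$ units, and arcs leaving $b$, of which there are $6-b$ units; also $F_b\le t$. So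
$$\sum_bF_b\le 0+1+\tfrac32+\tfrac32+1+0=5.$$
A unit of fans uses two units of arcs and creates load $1$; a unit of stars uses one and creates load $1$. Hence the total load is $15-\sum F_b\ge10$, while six clusters with load at most $\frac32$ carry at most $9$.

The obstruction is visible: the efficient bar of a fan is in the middle, between an entering and a leaving arc, and a cluster that is a source, or nearly one, cannot be in the middle often. Now look again at the wheel with $a_i\in V_a$, $b_i\in V_b$, hub in $V_c$. Its $4k$ arcs are paid for by the $2k$ rim bars, still two arcs per bar, and half of these bars are in $V_a$, which may be a source. A bar $a_i$ looks up at two rim neighbors and the hub. The cost is that the rim class $ab$ is consumed twice as fast as the other two. The reversed wheel does the same for sinks. The rest of the proof shows that stars, fans, wheels and reversed wheels always suffice.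

## 7. A linear program for the loads

Let $r\ge2$ be even, and for ordered pairs $i\ne j$ in $[r]=\{1,\dots,r\}$ let $d_{ij}\ge0$ with $d_{ij}+d_{ji}\le1$. Put $E=\{ij:d_{ij}>0\}$; both $ij$ and $ji$ may be in $E$. The *types* are the following (all listed arcs in $E$, vertices distinct).

| type | uses | load 1 on |
|---|---|---|
| T1: $ij\in E$, $q\in\{i,j\}$ | $1\cdot ij$ | $q$ |
| T2: $ab,bc\in E$ | $1\cdot ab,\ 1\cdot bc$ | $b$ |
| T3: $ab,bc,ac\in E$ | $2\cdot ab,\ 1\cdot bc,\ 1\cdot ac$ | $a,b$ |
| T3′: $ab,bc,ac\in E$ | $2\cdot ab,\ 1\cdot ac$ | $a,b$ |
| T4: $ab,bc,ac\in E$ | $1\cdot ab,\ 2\cdot bc,\ 1\cdot ac$ | $b,c$ |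
| T4′: $ab,bc,ac\in E$ | $2\cdot bc,\ 1\cdot ac$ | $b,c$ |

T1 stands for stars charged to $q$, T2 for fans, T3 for wheels with rim between $a,b$ and hub in $c$, T4 for reversed wheels with rim between $b,c$ and hub in $a$. In T3′ and T4′ the same gadgets are drawn, but the spokes of one class ($bc$ in T3′, $ab$ in T4′) are not counted as used: they may be shown elsewhere as well, which is harmless.

**Proposition 4.** There are $z_T\ge0$ such that for each $ij\in E$ the total use of $ij$ is exactly $d_{ij}$, and the load at each vertex is at most $r/4$.

For example, let $r=2$, $d_{12}=1$: take the two T1 types with $z=\frac12$ each; both loads are $\frac12=\frac r4$. The solution for four clusters in Section 6 is another instance. The value $r/4$ cannot be lowered: if $d_{ij}=1$ for $i$ in one half of $[r]$ and $j$ in the other half, and all other $d_{ij}=0$, then only T1 types exist, the total load is $r^2/4$, and some vertex carries at least $r/4$.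

## 8. Duality and a maximum-weight matching

To prove Proposition 4, minimize the maximum load: over $z_T\ge0$ and real $t$, minimize $t$ subject to
$$\sum_T(\text{use of }ij\text{ by }T)\,z_T=d_{ij}\ (ij\in E),\qquad \sum_T(\text{load of }T\text{ on }v)\,z_T\le t\ (v\in[r]).$$
This is feasible (use T1 only) and bounded below by $0$. The dual has a variable $y_{ij}$ of free sign for each equation and $w_v\ge0$ for each inequality: *maximize $\sum_{ij\in E}d_{ij}y_{ij}$ subject to $\sum_vw_v=1$ and, for each type, (uses weighted by $y$) $\le$ (loads weighted by $w$).* Written out, for distinct vertices and whenever the arcs mentioned are in $E$: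

* (D1) $y_{ij}\le w_i$ and $y_{ij}\le w_j$;
* (D2) $y_{ik}+y_{kj}\le w_k$ for $ik,kj\in E$;
* (D3) $2y_{ab}+y_{bc}+y_{ac}\le w_a+w_b$ for $ab,bc,ac\in E$;
* (D4) $y_{ab}+2y_{bc}+y_{ac}\le w_b+w_c$ for $ab,bc,ac\in E$;
* (D3′) $2y_{ab}+y_{ac}\le w_a+w_b$ and (D4′) $2y_{bc}+y_{ac}\le w_b+w_c$ for $ab,bc,ac\in E$.

By strong duality it suffices to show $\sum d_{ij}y_{ij}\le\frac r4$ for every dual feasible $(y,w)$.

**Step 1. We may assume $y\ge0$.** This is where the primed types are needed. Let $y^+=\max(y,0)$. We show that $y^+$ satisfies (D1)–(D4). Since $\sum dy\le\sum dy^+$, it then suffices to bound $\sum dy$ for $y\ge0$ with (D1)–(D4).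

(D1) holds for $y^+$ because $w\ge0$. (D2) is the original (D2) if both terms are nonnegative, and follows from (D1) otherwise. For (D3):

* if $y_{ab}<0$, then $y^+_{bc}+y^+_{ac}\le w_b+w_a$ by (D1);
* if $y_{ab}\ge0>y_{ac}$, add $y_{ab}\le w_a$ and $y_{ab}+y^+_{bc}\le w_b$, which is (D2) for $y^+$;
* if $y_{ab},y_{ac}\ge0>y_{bc}$, it is (D3′);
* if all three are nonnegative, it is (D3).

For (D4):

* if $y_{bc}<0$, then $y^+_{ab}+y^+_{ac}\le w_b+w_c$ by (D1);
* if $y_{bc}\ge0>y_{ac}$, add $y_{bc}\le w_c$ and $y^+_{ab}+y_{bc}\le w_b$;
* if $y_{bc},y_{ac}\ge0>y_{ab}$, it is (D4′);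
* if all three are nonnegative, it is (D4).

**Step 2. Reduction to four vertices.** The heart of the matter is a statement about four vertices, proved in the next section.

**Lemma 5 (four-point lemma).** Let $E$ be an oriented graph on four vertices, with $y:E\to[0,\infty)$ and $w\ge0$ on the vertices satisfying (D1)–(D4). For a pair of vertices let $Y$ be the $y$-value of its arc, or $0$ if the pair is nonadjacent. Let $M_1,M_2,M_3$ be the three perfect matchings of the four vertices, with $Y(M_1)$ maximum. Then $Y(M_2)+Y(M_3)\le\frac12\sum w$.

The maximality of $Y(M_1)$ cannot be dropped. Take $s,s'\to t,t'$ with all $y=1$ and $w=1$: (D1) holds and (D2)–(D4) are vacuous. The matchings $\{st,s't'\}$ and $\{st',s't\}$ have weight $2$ and $\{ss',tt'\}$ has weight $0$. With $M_1=\{st,s't'\}$ the lemma reads $2\le2$; with $M_1=\{ss',tt'\}$ it would read $4\le2$.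

**Step 3. Claim.** *For every oriented graph $O\subseteq E$ on $[r]$, $\ \sum_{ij\in O}y_{ij}\le\frac r4\sum w$.*

This step uses a matching to cut $[r]$ into four-point pieces. Let $Y$ be the pair weights coming from $O$ ($0$ for nonadjacent pairs), and let $M$ be a perfect matching of the complete graph on $[r]$ of maximum $Y$-weight; $r$ is even. For $\{u,v\}\in M$, (D1) gives $Y_{uv}\le\frac12(w_u+w_v)$, in total at most $\frac12\sum w$. Now take two pairs $uv,xz\in M$. Replacing them by another perfect matching of $\{u,v,x,z\}$ gives another perfect matching of $[r]$, so $\{uv,xz\}$ has maximum weight among the three perfect matchings of these four vertices. Lemma 5, applied to $O$ on $\{u,v,x,z\}$, bounds the total weight of the four cross pairs by $\frac12(w_u+w_v+w_x+w_z)$. Sum over all pairs of members of $M$. Each vertex occurs $\frac r2-1$ times, so all cross pairs together weigh at most $\frac12(\frac r2-1)\sum w$. The total is at most $\frac12\sum w+\frac12(\frac r2-1)\sum w=\frac r4\sum w$.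

**Step 4. A random orientation.** This step returns from oriented graphs to densities. Choose $O$ at random, independently for each pair $\{i,j\}$: the arc $ij$ with probability $d_{ij}$, the arc $ji$ with probability $d_{ji}$, and otherwise nothing; this is possible as $d_{ij}+d_{ji}\le1$. Taking expectations in the Claim, $\sum d_{ij}y_{ij}\le\frac r4\sum w=\frac r4$. This proves Proposition 4, given Lemma 5. $\square$

## 9. The inequality on four vertices

We prove Lemma 5. "(D3) for $(a,b,c)$" refers to the transitive triple $a\to b\to c$, $a\to c$, and likewise for (D4); so (D3) for $(a,b,c)$ bounds $w_a+w_b$ from below, with coefficient $2$ on $ab$, and (D4) bounds $w_b+w_c$, with coefficient $2$ on $bc$. Reversing all arcs preserves (D1) and (D2) and exchanges (D3) and (D4): in the reversed graph the triple is $(c,b,a)$, and (D3) for it reads $2y_{bc}+y_{ab}+y_{ac}\le w_c+w_b$.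

Let $Q=M_2\cup M_3$, a $4$-cycle of pairs, $S=Y(M_2)+Y(M_3)$, and let $f,g$ be the $Y$-values of the two pairs of $M_1$, the diagonals of $Q$. Maximality gives $f+g\ge Y(M_2)$ and $f+g\ge Y(M_3)$, hence $2(f+g)\ge S$. We must show
$$\sum w\ge2S.$$
If both diagonals are nonadjacent, then $f=g=0$, so $S=0$ and we are done. *From now on at least one diagonal is adjacent.* The cases are by the number of nonadjacent pairs of $Q$.

### Case I: at least two pairs of $Q$ are nonadjacent

If the arcs on $Q$ are pairwise disjoint, (D1) at both ends of each arc gives $\sum w\ge2S$. Otherwise there are exactly two arcs, on $12$ and $23$, where $Q$ is the cycle $1,2,3,4$. Let $\alpha,\beta$ be their values, $f=Y_{13}$, $g=Y_{24}$. Then $S=\alpha+\beta$, $w_1\ge\alpha$, $w_3\ge\beta$, and $f+g\ge\max(\alpha,\beta)$.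

If one of the two arcs enters $2$ and the other leaves, (D2) gives $w_2\ge\alpha+\beta$, and $\sum w\ge2S$. Otherwise, up to reversal, $2\to1$ and $2\to3$.

* If $g\ge\min(\alpha,\beta)$: $w_2\ge\max(\alpha,\beta)$ and $w_4\ge g\ge\min(\alpha,\beta)$ by (D1), and the sum is at least $2(\alpha+\beta)$.
* If $g<\min(\alpha,\beta)$: then $f>0$, so $1,3$ are adjacent. By the symmetry $1\leftrightarrow3$ let $1\to3$. (D3) for $(2,1,3)$ gives $w_1+w_2\ge2\alpha+f+\beta$, and $w_3\ge\beta$; the sum is at least $2\alpha+2\beta$.

### Case II: exactly one pair of $Q$ is nonadjacent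

Let $Q$ be the cycle $1,2,3,4$ with $14$ nonadjacent, and $\alpha=Y_{12}$, $\beta=Y_{23}$, $\gamma=Y_{34}$, $f=Y_{13}$, $g=Y_{24}$. The matchings are $M_1=\{13,24\}$, $\{12,34\}$, $\{23,14\}$, so
$$f+g\ge\alpha+\gamma,\qquad f+g\ge\beta,\qquad S=\alpha+\beta+\gamma.$$
Relabeling $1\leftrightarrow4$, $2\leftrightarrow3$ if necessary, assume $2\to3$. A vertex $v\in\{1,4\}$ adjacent to both $2$ and $3$ has one of four types: B if $2\to v\to3$; L if $v\to2$, $v\to3$; A if $2\to v$, $3\to v$; C if $v\to2$, $3\to v$.

**II.1: both $13$ and $24$ are adjacent.** We first record what each type gives.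

If $1$ is L, (D4) for $(1,2,3)$, and if $1$ is A, (D3) for $(2,3,1)$, gives
$$w_2+w_3\ge\alpha+2\beta+f.\qquad(2)$$
In the same way, if $4$ is L or A, using (D4) for $(4,2,3)$ or (D3) for $(2,3,4)$,
$$w_2+w_3\ge\gamma+2\beta+g.\qquad(3)$$
If $1$ is B or C, one of its arcs to $2,3$ enters and the other leaves, so (D2) gives $w_1\ge\alpha+f$. Moreover
$$w_1+w_2\ge2\alpha+\beta+f:\qquad(4)$$
for B this is (D3) for $(2,1,3)$; for C we have $1\to2\to3$, so $w_2\ge\alpha+\beta$, and we add $w_1\ge\alpha+f$. If $4$ is B or C, then likewise $w_4\ge\gamma+g$ and
$$w_3+w_4\ge2\gamma+\beta+g:\qquad(5)$$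
for B this is (D4) for $(2,4,3)$; for C we have $2\to3\to4$, so $w_3\ge\beta+\gamma$, and we add $w_4\ge\gamma+g$.

Now combine.

* Both $1,4$ in $\{\mathrm L,\mathrm A\}$: averaging (2) and (3), $w_2+w_3\ge2\beta+\frac12(\alpha+\gamma+f+g)$; also $w_1\ge f$, $w_4\ge g$. So $\sum w\ge2\beta+\frac12(\alpha+\gamma)+\frac32(f+g)\ge2\beta+2(\alpha+\gamma)=2S$.
* $1\in\{\mathrm L,\mathrm A\}$, $4\in\{\mathrm B,\mathrm C\}$: (2) and $w_4\ge\gamma+g$ give $\sum w\ge\alpha+\gamma+2\beta+(f+g)\ge2S$. For $1\in\{\mathrm B,\mathrm C\}$, $4\in\{\mathrm L,\mathrm A\}$, use (3) and $w_1\ge\alpha+f$ in the same way.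
* Both in $\{\mathrm B,\mathrm C\}$: (4) and (5) give $\sum w\ge2\alpha+2\gamma+2\beta+f+g\ge2S$.

**II.2: exactly one of $13$, $24$ is nonadjacent.** Reversing all arcs and relabeling $1\leftrightarrow4$, $2\leftrightarrow3$ preserves $2\to3$ and exchanges the two diagonals, so let $13$ be nonadjacent. Then $f=0$, $g\ge\alpha+\gamma$, $g\ge\beta$, and $w_1\ge\alpha$. Vertex $4$ is adjacent to $2$ and $3$.

* $4$ of type B: (D3) for $(2,4,3)$ gives $w_2+w_4\ge2g+\gamma+\beta$, and $w_3\ge\beta$. The total is at least $2g+2\beta+\alpha+\gamma\ge2S$.
* Type A: (D4) for $(2,3,4)$ gives $w_3+w_4\ge\beta+2\gamma+g$, and $w_2\ge g$. The total is at least $\alpha+\beta+2\gamma+2g\ge2S$, since $2g\ge(\alpha+\gamma)+\beta\ge\alpha+\beta$.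
* Type L: $4\to2\to3$ gives $w_2\ge g+\beta$; also $w_4\ge g$, $w_3\ge\beta$. The total is at least $2g+2\beta\ge2S$.
* Type C: $4\to2\to3\to4$ is a directed triangle, so $w_2\ge g+\beta$, $w_3\ge\beta+\gamma$, $w_4\ge\gamma+g$. The total is at least $2g+2\beta+2\gamma\ge2S$.

### Case III: all four pairs of $Q$ are adjacent

The oriented cycle $Q$ is directed, or alternating (two sources and two sinks), or has exactly one source and one sink on $Q$, which are opposite or adjacent.

**III.1: directed cycle.** (D2) at each vertex, applied to its two arcs of $Q$, gives $\sum w\ge2S$.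

**III.2: alternating.** Let $s\to t\,(\alpha)$, $s\to t'\,(\beta)$, $s'\to t\,(\gamma)$, $s'\to t'\,(\delta)$, $f=Y_{ss'}$, $g=Y_{tt'}$. We show $w_s+w_{s'}\ge2f+\frac12S$. If $ss'$ is adjacent, let $s\to s'$ without loss of generality. (D3) for $(s,s',t)$ and $(s,s',t')$ gives $w_s+w_{s'}\ge2f+\gamma+\alpha$ and $w_s+w_{s'}\ge2f+\delta+\beta$; average. If $ss'$ is nonadjacent, then $f=0$ and $w_s+w_{s'}\ge\max(\alpha,\beta)+\max(\gamma,\delta)\ge\frac12S$. Similarly $w_t+w_{t'}\ge2g+\frac12S$: if $t\to t'$, average (D4) for $(s,t,t')$, which gives $\alpha+2g+\beta$, and for $(s',t,t')$, which gives $\gamma+2g+\delta$; if $tt'$ is nonadjacent, use (D1). The sum is at least $2(f+g)+S\ge2S$.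

**III.3: source and sink opposite.** Let $s\to p\,(\alpha)$, $p\to t\,(\beta)$, $s\to q\,(\gamma)$, $q\to t\,(\delta)$, $f=Y_{st}$, $g=Y_{pq}$. The matchings other than $M_1$ are $\{sp,qt\}$ and $\{pt,sq\}$, so $f+g\ge\alpha+\delta$ and $f+g\ge\beta+\gamma$. The situation is symmetric under $p\leftrightarrow q$, so let $p\to q$ if $pq$ is adjacent.

*If $s\to t$:* (D3) for $(s,p,t)$ gives $w_s+w_p\ge2\alpha+\beta+f$, and (D4) for $(s,q,t)$ gives $w_q+w_t\ge\gamma+2\delta+f$. If $pq$ is nonadjacent, then $f\ge\beta+\gamma$ and the sum is at least $2(\alpha+\delta)+(\beta+\gamma)+2f\ge2S$. If $p\to q$, we also have (D3) for $(s,p,q)$: $w_s+w_p\ge2\alpha+g+\gamma$, and (D4) for $(p,q,t)$: $w_q+w_t\ge g+2\delta+\beta$. Averaging the two bounds for each of the two sums,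
$$\sum w\ge2(\alpha+\delta)+(\beta+\gamma)+(f+g)\ge2S.$$

*If $t\to s$, or $st$ is nonadjacent ($f=0$):* then $w_s\ge f+\alpha$ (path $t\to s\to p$), $w_t\ge\delta+f$ (path $q\to t\to s$), $w_p\ge\alpha+g$ (path $s\to p\to q$), $w_q\ge\delta+g$ (path $p\to q\to t$), by (D2), or by (D1) where a diagonal is nonadjacent and its value is $0$. The sum is $2(\alpha+\delta)+2(f+g)\ge2S$.

**III.4: source and sink adjacent.** Let $s\to p\,(\alpha)$, $p\to q\,(\beta)$, $q\to t\,(\gamma)$, $s\to t\,(\delta)$, $f=Y_{sq}$, $g=Y_{pt}$. Then $f+g\ge\alpha+\gamma$ and $f+g\ge\beta+\delta$. The symmetry "reverse all arcs, $s\leftrightarrow t$, $p\leftrightarrow q$" preserves the situation. It exchanges $\alpha\leftrightarrow\gamma$ and $f\leftrightarrow g$, and takes $s\to q$ to $p\to t$ and $t\to p$ to $q\to s$.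

* $s\to q$ and $p\to t$. (D3) for $(s,p,q)$ and $(s,p,t)$: $w_s+w_p\ge2\alpha+\beta+f$ and $w_s+w_p\ge2\alpha+g+\delta$. (D4) for $(p,q,t)$ and $(s,q,t)$: $w_q+w_t\ge\beta+2\gamma+g$ and $w_q+w_t\ge f+2\gamma+\delta$. Averaging each pair and adding, $\sum w\ge2(\alpha+\gamma)+(\beta+\delta)+(f+g)\ge2S$.
* $s\to q$ and $t\to p$, with $f\ge\delta$. (D3) for $(s,p,q)$: $w_s+w_p\ge2\alpha+\beta+f$. By (D2), $w_q\ge f+\gamma$ (path $s\to q\to t$) and $w_t\ge\gamma+g$ (path $q\to t\to p$). The sum is $2(\alpha+\gamma)+(\beta+f)+(f+g)\ge2(\alpha+\gamma)+(\beta+\delta)+(\beta+\delta)=2S$.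
* $s\to q$ and $t\to p$, with $f<\delta$. Then $g\ge\beta+\delta-f>\beta$. By (D2), $w_p\ge g+\beta$ (path $t\to p\to q$) and $w_q\ge f+\gamma$. (D3) for $(s,t,p)$, that is, $s\to t\to p$ and $s\to p$: $w_s+w_t\ge2\delta+g+\alpha$. The sum is $(f+g)+g+\alpha+\beta+\gamma+2\delta\ge(\alpha+\gamma)+\beta+\alpha+\beta+\gamma+2\delta=2S$.
* $q\to s$ and $p\to t$: the image of the two preceding items under the symmetry.
* $q\to s$ and $t\to p$. (D2) gives $w_s\ge f+\delta$, $w_t\ge\delta+g$, $w_p\ge\alpha+\beta$, $w_q\ge\beta+\gamma$. The sum is $(f+g)+2\delta+2\beta+\alpha+\gamma\ge2S$.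
* $sq$ nonadjacent. Then $f=0$, $g\ge\alpha+\gamma$, $g\ge\beta+\delta$, and $pt$ is adjacent. If $p\to t$: (D3) for $(s,p,t)$ and (D4) for $(p,q,t)$ give $\sum w\ge(2\alpha+g+\delta)+(\beta+2\gamma+g)\ge2S$. If $t\to p$: $w_p\ge g+\beta$, $w_q\ge\beta+\gamma$, $w_t\ge\delta+g$, $w_s\ge\delta$, and the sum is at least $2g+2\beta+2\delta\ge2S$.
* $pt$ nonadjacent: by symmetry.

This completes the proof of Lemma 5, and with it of Proposition 4. $\square$

## 10. Uniform pairs and the counting of copies

Proposition 4 tells us in what proportions to use the gadgets. To realize these proportions in a digraph we need clusters between which arcs look random, so that gadgets can be packed almost perfectly. We write $x=y\pm z$ for $|x-y|\le z$.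

**Definition (uniform pair).** A bipartite graph between $m$-sets $X,X'$ is *$(d,\varepsilon)$-uniform* if it has exactly $dm^2$ edges and $|e(S,S')-d|S||S'||\le\varepsilon m^2$ for all $S\subseteq X$, $S'\subseteq X'$.

The complete bipartite graph is $(1,\varepsilon)$-uniform for every $\varepsilon>0$. If $m$ is even, $X=X_1\cup X_2$, $X'=X_1'\cup X_2'$ are split into halves, and the edges are all pairs in $X_1\times X_1'$ and $X_2\times X_2'$, the density is $\frac12$, but $e(X_1,X_2')=0$ while $\frac12|X_1||X_2'|=m^2/8$. So this graph is not $(\frac12,\varepsilon)$-uniform for any $\varepsilon<\frac18$.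

**Lemma 6 (counting).** Let $\Gamma$ be a fixed simple graph whose vertices are mapped to clusters of size $m$ and whose edges $e$ are mapped to $(d_e,\varepsilon)$-uniform pairs. The number of homomorphisms respecting the maps is $\big(\prod d_e\pm|E(\Gamma)|\varepsilon\big)m^{|V(\Gamma)|}$.

**Proof.** The number is the sum, over all choices of images of the vertices in their clusters, of the product of the edge indicators. Replace the indicators by the constants $d_e$ one edge at a time; after all replacements the sum is $\prod d_e\cdot m^{|V(\Gamma)|}$. Consider one replacement, at an edge with ends mapped to $u,v$, and fix the images of all other vertices. The remaining factors lie in $[0,1]$, and since $\Gamma$ is simple, each depends on at most one of $u,v$. So up to a constant factor in $[0,1]$ the error is $\sum_{u,v}\phi(u)\psi(v)(1_{uv}-d_e)$ with $0\le\phi,\psi\le1$. This is bilinear, so its extremes over such $\phi,\psi$ occur at $0/1$-valued functions, where it equals $e(S,S')-d_e|S||S'|$ for some $S,S'$. Thus it is at most $\varepsilon m^2$ in absolute value. Summing over the other $|V(\Gamma)|-2$ images, each replacement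 costs at most $\varepsilon m^{|V(\Gamma)|}$. $\square$

**The patterns.** Fix $k\ge3$. For a type $T\ne$ T1 on clusters $(A,B,C)$ let $F_T$ be the following tripartite pattern. For T2 it is the fan with ends in $A$ and $C$ and middle vertices in $B$. For T3 and T3′ it is the wheel with $a_i\in A$, $b_i\in B$, hub in $C$. T4 and T4′ are T3 and T3′ for the reversed digraph with clusters $(C,B,A)$: reversed wheels with rim between $B$ and $C$ and hub in $A$. The *assigned* arcs are all arcs, except that in T3′ the spokes from $B$ to the hub, and in T4′ the spokes from the hub to $B$, are *free*.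

A class $e$ is one of $ab,bc,ac$. Let $c_e$ be the use of class $e$ in the table of Section 7. For an assigned class the number $f_e$ of arcs of $F_T$ in class $e$ is $f_e=kc_e$: the rim has $2k$ arcs, and each other assigned class has $k$ arcs. For a free class $f_e$ also denotes its number of arcs. Put $h=|V(F_T)|$, $f=|E(F_T)|$, and let $R$ be the number of assigned arcs. Then $h\ge k+2\ge5$, $f\le4k$, and $R=2k$ for T2, $4k$ for T3 and T4, $3k$ for T3′ and T4′. Assigned arcs touch every vertex of $F_T$.

## 11. Packing copies of a pattern almost perfectly

We use the following theorem of Frankl–Rödl and Pippenger (Alon–Spencer, *The Probabilistic Method*, Thm 4.7.1).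

**Theorem 7.** For every integer $R\ge2$ and reals $K\ge1$, $a>0$ there are $\gamma>0$, $D_0$ such that for $N\ge D\ge D_0$ every $R$-uniform hypergraph on $N$ vertices with all degrees positive, with all but at most $\gamma N$ vertices of degree in $(1\pm\gamma)D$, all degrees $<KD$ and all codegrees of two distinct vertices $<\gamma D$, has a cover of its vertices by at most $(1+a)N/R$ edges.

If $\gamma$ works, so does every smaller positive $\gamma$, because the hypotheses become stronger. We also recall standard tail bounds. *Hoeffding*: a sum $X$ of $N$ independent $[0,1]$-valued variables has $\Pr(|X-\mathbb EX|\ge t)\le2e^{-2t^2/N}$. *McDiarmid*: if $X$ is a function of independent variables and changing the $j$-th changes $X$ by at most $\Delta_j$, then $\Pr(|X-\mathbb EX|\ge t)\le2e^{-2t^2/\sum\Delta_j^2}$. *Chernoff*: a binomial $X$ with mean $\mu$ has $\Pr(|X-\mu|\ge\delta\mu)\le2e^{-\delta^2\mu/3}$ for $0<\delta\le1$, and $\Pr(X\ge s)\le(e\mu/s)^s$ for integers $s\ge1$.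

**Lemma 8.** Let $k\ge3$, $d_0,\eta\in(0,1)$. There is $\varepsilon_1(k,d_0,\eta)>0$ such that for $0<\varepsilon\le\varepsilon_1$, $\zeta>0$ the following holds with probability $1-o(1)$ as $m\to\infty$, where $o(1)$ depends only on $k,d_0,\eta,\varepsilon,\zeta$. Let $T\ne$ T1 be a type on $m$-clusters $A,B,C$ such that for each class $e$ of $F_T$ the bipartite graph $G_e$ of arcs of $G$ in that direction is $(d_e,\varepsilon)$-uniform, $d_e\ge d_0$. Let $z\ge\zeta$ with $p_e:=c_ez/d_e\le1$ for assigned $e$, and let $H_e\subseteq G_e$ contain each arc independently with probability $p_e$ (independently over the assigned classes). Then there is a family of copies of $F_T$ with assigned arcs in $H=\bigcup H_e$ and free arcs in $G$, no two copies sharing an assigned arc, covering by their assigned arcs all but at most $\eta|H|$ arcs of $H$.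

The proportions are right: $H_e$ has about $p_ed_em^2=c_ezm^2$ arcs, and each copy takes $kc_e$ of them, so about $zm^2/k$ copies exhaust all classes simultaneously.

**Proof.** Put $a=\eta/(4R)$ and $K=2fd_0^{-f}+3$. Let $\gamma$ be a number with $\gamma<1$, $\gamma\le\eta$ that is valid in Theorem 7 for the parameters of all the finitely many patterns, and let $\gamma'=\gamma/4$. "W.h.p." means with probability $1-o(1)$, and "large $m$" is understood; both are uniform as stated. An *embedding* is an injective, cluster-respecting homomorphism $F_T\to G$. Constants in $O(\cdot)$ depend only on the stated parameters.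

**Step 1. Most arcs lie in the typical number of copies in $G$.** This step is a second-moment computation. For $x\in G_e$, $e$ assigned, let $X_x$ be the number of embeddings using $x$. Let $\Lambda=\prod d_e^{f_e}$ over all classes, free ones included, and
$$\bar X_e=\frac{f_e\Lambda m^{h-2}}{d_e}\ge d_0^fm^{h-2}.$$
Each embedding uses exactly $f_e$ arcs of $G_e$, and all but $O(m^{h-1})$ homomorphisms are injective. So by Lemma 6
$$\sum_{x\in G_e}X_x=f_e(\Lambda\pm f\varepsilon)m^h+O(m^{h-1}).$$
The sum $\sum_xX_x^2$ counts, over ordered pairs $(\varphi_1,\varphi_2)$ of class-$e$ edges of $F_T$, the pairs of embeddings that send $\varphi_1$ (under the first) and $\varphi_2$ (under the second) to the same arc. Up to $O(m^{2h-3})$ these are the homomorphisms of two copies of $F_T$ glued along $\varphi_1=\varphi_2$. The glued graph is simple, with $2h-2$ vertices and $2f-1$ edges, and its density product is $\Lambda^2/d_e$. By Lemma 6,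
$$\sum_{x\in G_e}X_x^2=f_e^2\Big(\frac{\Lambda^2}{d_e}\pm2f\varepsilon\Big)m^{2h-2}+O(m^{2h-3}).$$
Expand $\sum(X_x-\bar X_e)^2=\sum X_x^2-2\bar X_e\sum X_x+|G_e|\bar X_e^2$ with $|G_e|=d_em^2$. The main terms are $f_e^2\frac{\Lambda^2}{d_e}(1-2+1)m^{2h-2}=0$. The errors are at most $2f\varepsilon f_e^2m^{2h-2}$ from the first term and $2\frac{f_e\Lambda}{d_e}f_ef\varepsilon\,m^{2h-2}$ from the second. With $\Lambda\le1$, $f_e\le f$, $d_e\ge d_0$,
$$\sum_{x\in G_e}(X_x-\bar X_e)^2\le f_e^2\Big(2f\varepsilon+\frac{2f\varepsilon}{d_e}\Big)m^{2h-2}+O(m^{2h-3})\le\frac{5f^3\varepsilon}{d_0}m^{2h-2}.$$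
Hence the set $Z_e$ of $x\in G_e$ with $|X_x-\bar X_e|>\gamma'\bar X_e$ has size at most $\varepsilon''m^2$, where $\varepsilon''=5f^3\varepsilon d_0^{-2f-1}\gamma'^{-2}$. Choose $\varepsilon_1$ so small that $\varepsilon''\le\gamma d_0/8$ for all patterns.

**Step 2. The same in the random subset $H$.** This step shows that $H$ inherits the counts. By Hoeffding with at most $m^2$ indicators and $t=m^{3/2}$, w.h.p.
$$|H_e|=c_ezm^2\pm m^{3/2},\qquad|Z_e\cap H_e|\le p_e\varepsilon''m^2+m^{3/2}.$$
For $x\in G_e$ let $Y_x$ be the number of embeddings using $x$ whose assigned arcs other than $x$ all lie in $H$; for $x\in H$ this is the number of embeddings using $x$ with all assigned arcs in $H$. It does not depend on the status of $x$. The assigned arcs of an embedding are distinct, so with $P=\prod_{e\text{ assigned}}p_e^{f_e}$ we have $\mathbb E[Y_x]=X_xP/p_e$.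

Changing the status of another arc $x'$ changes $Y_x$ by at most the number of embeddings using both $x$ and $x'$. Choose the two edges of $F_T$ mapped to $x$ and $x'$, in at most $f^2$ ways. If $x'$ meets $x$, three vertices are then placed, and the effect is at most $f^2m^{h-3}$; there are at most $4m$ such $x'$. Otherwise four vertices are placed, and the effect is at most $f^2m^{h-4}$; there are at most $3m^2$ such $x'$. The sum of squares is at most $4f^4m^{2h-5}+3f^4m^{2h-6}\le7f^4m^{2h-5}$. By McDiarmid, a deviation exceeding $m^{h-9/4}$ has probability at most $2\exp(-\frac2{7f^4}m^{1/2})$. A union bound over at most $3m^2$ arcs gives, w.h.p.,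
$$Y_x=X_xP/p_e\pm m^{h-9/4}\quad\text{for all assigned } e\text{ and all }x\in H_e.$$
Fix an outcome $H$ with all these properties. The rest of the proof shows that the family exists for it.

**Step 3. A hypergraph whose degrees are nearly all equal.** Let $\mathcal H$ be the hypergraph with vertex set $H$, $N_0=|H|$, whose edges are the assigned-arc sets of the embeddings with all assigned arcs in $H$. It is $R$-uniform.

Each hyperedge arises from exactly $\alpha_F$ embeddings, where $\alpha_F$ is the number of cluster-preserving automorphisms of the assigned part of $F_T$. Indeed, assigned arcs touch all vertices, so two embeddings with the same assigned-arc set differ by such an automorphism. Conversely, composing an embedding with such an automorphism gives an embedding with the same assigned arcs. The free arcs, if any, are all the arcs joining the hub to the rim vertices in $B$; the automorphism fixes the hub, the only vertex in its cluster, and permutes the vertices in $B$, so the free arcs are permuted.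

Hence $x\in H$ has degree $Y_x/\alpha_F$ in $\mathcal H$. Put
$$D_1=\frac{\bar X_eP}{p_e\alpha_F}=\frac{f_e\Lambda P\,m^{h-2}}{c_ez\,\alpha_F}=\frac{k\Lambda P\,m^{h-2}}{z\,\alpha_F},$$
using $p_ed_e=c_ez$ and $f_e=kc_e$. This does not depend on $e$: the uses in the table were chosen so that all classes run out at the same rate. Since $c_e\ge1$ and $d_e\le1$, $p_e\ge z\ge\zeta$. So $\zeta\le z\le p_e\le1$, $P\ge\zeta^f$, and $D_1\ge\mathrm{const}\cdot m^{h-2}$ with a positive constant. Therefore:

* arcs of $H_e\setminus Z_e$ have degree $(1\pm\gamma')D_1\pm m^{h-9/4}/\alpha_F$, which is $(1\pm2\gamma')D_1$ for large $m$;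
* all degrees are at most $(fd_0^{-f}+1)D_1$, since $X_x\le fm^{h-2}\le fd_0^{-f}\bar X_e$;
* all codegrees are at most $f^2m^{h-3}$, as two distinct arcs span at least three vertices.

**Step 4. Thinning.** Theorem 7 needs $N\ge D$, but $N_0=O(m^2)$ and $D_1\ge\mathrm{const}\cdot m^3$, as $h\ge5$. So we thin to degree about $m$. Put $q=m/D_1\le1$, and keep each hyperedge independently with probability $q$. All of the following hold w.h.p., so some choice satisfies them all.

For $x\in H_e\setminus Z_e$ the expected new degree is $\mu=(1\pm\frac\gamma2)m$. Chernoff with $\delta=\gamma m/(2\mu)\le1$ bounds the probability of a deviation of $\gamma m/2$ or more by $2e^{-\gamma^2m/18}$, as $\mu\le\frac32m$. So all these degrees are in $(1\pm\gamma)m$. Every expected degree is at most $(fd_0^{-f}+1)m$, so by Chernoff all degrees are less than $(2fd_0^{-f}+2)m<Km$. Expected codegrees are at most $qf^2m^{h-3}=O(1)$. With $s=\lceil\sqrt m\rceil$ and a union bound over $O(m^4)$ pairs, all codegrees are less than $s$, hence less than $\sqrt m<\gamma m$.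

Call the arcs of $Z_e\cap H_e$ *exceptional*. Since $p_e\varepsilon''=c_ez\varepsilon''/d_e\le\frac\gamma8c_ez$, their number is at most
$$\sum_e\big(p_e\varepsilon''m^2+m^{3/2}\big)\le\frac\gamma8\sum_ec_ezm^2+3m^{3/2}\le\frac\gamma4N_0.$$
Remove the arcs of degree $0$. They are all exceptional, since $\gamma<1$. There remain $N'\ge(1-\frac\gamma4)N_0\ge m$ vertices, of which at most $\frac\gamma4N_0\le\gamma N'$ are exceptional.

**Step 5. From a cover to a packing.** Theorem 7 with $D=m$ gives a cover of the $N'$ arcs by at most $(1+a)N'/R$ hyperedges. Let $\mathrm{cov}(x)\ge1$ be the number of chosen hyperedges containing $x$. Then $\sum_x\mathrm{cov}(x)\le(1+a)N'$, so $\sum_x(\mathrm{cov}(x)-1)\le aN'$. Since $\mathrm{cov}\le2(\mathrm{cov}-1)$ when $\mathrm{cov}\ge2$, we get $\sum_{x:\mathrm{cov}(x)\ge2}\mathrm{cov}(x)\le2aN'$. So at most $2aN'$ hyperedges contain a multiply covered arc. Delete them. The remaining hyperedges are pairwise disjoint, and they miss at most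
$$2aRN'+\frac\gamma4N_0\le\frac\eta2N_0+\frac\eta4N_0\le\eta N_0$$
arcs of $H$. Choose one embedding for each remaining hyperedge. $\square$

## 12. From clusters to bars: the bound $(\frac14+\rho)n$

We prove Theorem 1(b). It suffices to treat $0<\rho<1$.

**Step 1. Constants.** This step fixes the parameters. Choose $k\ge3$, $d_0,\eta\in(0,1)$, then $\varepsilon\le\varepsilon_1(k,d_0,\eta)$, such that
$$6\varepsilon+d_0+\eta+\tfrac1k+10k\sqrt\varepsilon\le\tfrac{\rho^2}8,\qquad\sqrt\varepsilon+\tfrac1k\le\tfrac\rho4.$$
For instance, let each of $\frac1k,d_0,\eta$ be at most $\rho^2/40$ and then take $\varepsilon$ with $6\varepsilon+10k\sqrt\varepsilon\le\rho^2/40$. The order matters: $\varepsilon$ is chosen after $k$.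

**Step 2. A regular partition.** This step produces clusters. For a bipartite graph of density $d$ between $X$ and $X'$, *$\varepsilon'$-regular* means $|e(S,S')-d|S||S'||\le\varepsilon'|S||S'|$ whenever $|S|\ge\varepsilon'|X|$ and $|S'|\ge\varepsilon'|X'|$. The directed regularity lemma (Alon–Shapira, *Testing subgraphs in directed graphs*, J. Comput. System Sci. 69 (2004)) states: for all $\varepsilon'>0$ and $r_0$ there is $M$ such that every digraph with $n\ge M$ vertices has a vertex partition into $r'$ classes, $r_0\le r'\le M$, with sizes differing by at most $1$, such that for all but at most $\varepsilon'\binom{r'}2$ pairs of classes $X,X'$ the bipartite graphs of the arcs from $X$ to $X'$ and of the arcs from $X'$ to $X$ are both $\varepsilon'$-regular.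

Apply it with $\varepsilon'=\varepsilon/3$ and $r_0=\lceil2/\varepsilon\rceil$. Let $m$ be the smallest class size. Move one vertex from each class of size $m+1$ to an exceptional set $V_0$ and, if $r'$ is odd, move one whole class to $V_0$. We obtain $V_0,V_1,\dots,V_r$ with $r$ even, $|V_1|=\dots=|V_r|=m$, $\frac1\varepsilon\le\frac2\varepsilon-1\le r\le M$, and $|V_0|\le M+n/r'\le2\varepsilon n$ for $n$ large. As $r\le M$ is bounded, $m\to\infty$ and $n=O(m)$ as $n\to\infty$.

Trimming preserves uniformity. In a pair that was $\varepsilon'$-regular with density $d$ before trimming, all $S,S'$ in the trimmed classes satisfy $|e(S,S')-d|S||S'||\le\varepsilon'(m+1)^2$: if both sets are large in the sense of regularity, the bound is $\varepsilon'|S||S'|$; otherwise the difference is at most $|S||S'|\le\varepsilon'(m+1)m$. Taking the full trimmed classes, the new density $d'$ satisfies $|d'-d|m^2\le\varepsilon'(m+1)^2$. Hence $|e(S,S')-d'|S||S'||\le2\varepsilon'(m+1)^2\le\varepsilon m^2$ for $m$ large: the trimmed pair is $(d',\varepsilon)$-uniform. Call the remaining pairs of clusters *irregular*. As $r'\le r+1\le2r$, there are at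 most $\varepsilon'\binom{r'}2\le\varepsilon r^2$ of them.

Let $G_{ij}$ be the bipartite graph of arcs $V_i\to V_j$, with density $d_{ij}$. Let $E$ be the set of $ij$ with $\{i,j\}$ not irregular and $d_{ij}\ge d_0$, and reset $d_{ij}=0$ for $ij\notin E$. As $G$ is oriented, $d_{ij}+d_{ji}\le1$. Take $z_T$ from Proposition 4.

**Step 3. Random splitting.** This step distributes the arcs among the types in the proportions of the linear program. For each $ij\in E$, each arc of $G_{ij}$ independently chooses one of the types $T$ using $ij$, with probability $c_{ij}(T)z_T/d_{ij}$, where $c_{ij}(T)$ is the use of $ij$ by $T$. These probabilities sum to $1$ because use is exact. Let $H_{T,e}$ be the set of arcs of class $e$ choosing $T$, and $p_{T,e}=c_e(T)z_T/d_e\le1$. All these sets are disjoint, and within one $T\neq$ T1 they are distributed as in Lemma 8. There are at most $2r^2+5r^3\le7r^3$ types; put $\zeta=\varepsilon/(28r^3)$. For $n$ large there is an outcome such that: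

1. for all $T\ne$ T1 with $z_T\ge\zeta$ the conclusion of Lemma 8 holds, giving families $\mathcal F_T$ of copies;
2. $\deg_{H_{T,e}}(v)\le p_{T,e}\deg_{G_e}(v)+m^{2/3}$ for all $v,T,e$;
3. types with $z_T<\zeta$, $T\ne$ T1, own in total at most $7r^3(4\zeta m^2+3m^{3/2})\le2\varepsilon n^2$ arcs.

Indeed, $r\le M$ takes boundedly many values, and the number of types is bounded, so (1) follows from Lemma 8 by a union bound. In (2), Hoeffding with at most $m$ indicators gives failure probability at most $2e^{-2m^{1/3}}$ for each of the $O(n)$ triples. In (3), by Hoeffding $|H_{T,e}|\le c_ez_Tm^2+m^{3/2}$ w.h.p., at most three classes occur in a type, and $\sum_ec_e\le4$; the total is at most $\varepsilon m^2+21r^3m^{3/2}\le2\varepsilon n^2$.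

**Step 4. Bad vertices.** Uniformity controls degrees only on average, so we set aside the few vertices with too large degrees. For $ij\in E$ and $v\in V_i\cup V_j$ let $\mathrm{exc}_{ij}(v)=\max(0,\deg_{G_{ij}}(v)-d_{ij}m)$, and let $\mathrm{exc}(v)=\sum_{ij}\mathrm{exc}_{ij}(v)$ over the $ij\in E$ with $v\in V_i\cup V_j$. Let $S$ be the set of $v\in V_i$ with $\deg_{G_{ij}}(v)>d_{ij}m$. Uniformity for $S$ and $S'=V_j$ gives
$$\sum_{v\in V_i}\mathrm{exc}_{ij}(v)=e(S,V_j)-d_{ij}|S|m\le\varepsilon m^2,$$
and likewise for $V_j$. So $\sum_v\mathrm{exc}(v)\le2\varepsilon r^2m^2\le2\varepsilon n^2$. Call $v$ *bad* if $\mathrm{exc}(v)>\sqrt\varepsilon\,n$; there are at most $2\sqrt\varepsilon\,n$ bad vertices. Delete from the families $\mathcal F_T$ all copies containing a bad vertex. Each vertex of a copy lies on an assigned arc of it, and assigned arcs are disjoint over all copies of all types. So each bad vertex lies in at most $n$ copies, each with at most $4k$ assigned arcs.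

**Step 5. The leftover $L$ is sparse.** This step collects all arcs not shown by gadgets or by T1. Put into $L$:

* arcs meeting $V_0$ (at most $2\varepsilon n^2$), and arcs inside clusters (at most $rm^2/2\le n^2/(2r)\le\varepsilon n^2$);
* arcs in irregular pairs (at most $\varepsilon r^2m^2\le\varepsilon n^2$), and arcs of $G_{ij}$, $\{i,j\}$ not irregular, with density below $d_0$ (at most $d_0n^2$);
* arcs of types with $z_T<\zeta$, $T\ne$ T1 (at most $2\varepsilon n^2$);
* arcs uncovered in Lemma 8 (at most $\eta n^2$, as the sets $H_{T,e}$ are disjoint);
* for each remaining copy that is a wheel or reversed wheel, its rim arc not shown by the gadget (at most $n^2/k$, as each such copy has at least $3k$ private assigned arcs);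
* assigned arcs of deleted copies (at most $2\sqrt\varepsilon\,n\cdot n\cdot4k=8k\sqrt\varepsilon\,n^2$), and T1-arcs incident with bad vertices (at most $2\sqrt\varepsilon\,n^2$).

So $|L|\le(6\varepsilon+d_0+\eta+\frac1k+10k\sqrt\varepsilon)n^2\le\rho^2n^2/8$. By Lemma 3, $L$ can be charged with at most $\sqrt{2|L|}\le\rho n/2$ per vertex.

**Step 6. The drawing.** Show each remaining copy by its fan, wheel or reversed wheel gadget, with one bar per vertex. Show all remaining T1-arcs, each charged to its end in the cluster $V_q$ prescribed by its type, together with $L$, by the stars of the charging principle.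

Every arc of $G$ is shown. An arc that is not in one of the first two items of $L$ belongs to some $G_{ij}$ with $ij\in E$ and has chosen a type $T$. If $T$ is T1, it is shown by a star. If $z_T<\zeta$ and $T\neq$ T1, it is in $L$. Otherwise it is uncovered (in $L$), or an assigned arc of a deleted copy (in $L$), or an assigned arc of a remaining copy, and then it is shown by the gadget or is the missing rim arc (in $L$). Only arcs of $G$ are shown, since the free arcs of copies are arcs of $G$.

**Step 7. Counting the bars of a vertex.** Let $v\in V_i$.

*Loaded bars.* These are the T1-charges at $v$, the fans with $v$ as a middle vertex, and the wheels and reversed wheels with $v$ on the rim. Bad vertices have none. Let $v$ not be bad. For a type $T$ loading $i$, the number of its loaded bars at $v$ is at most $\deg_{H_{T,e}}(v)/c_e$ for the following class $e=e(T)$: the arc class of $T$ for T1; $e=ab$ for T2, where $c_e=1$ and each copy has one such arc at its middle vertex $v$; the rim class for T3, T3′, T4, T4′, where $c_e=2$ and each copy has two rim arcs at $v$. By (2), by $\deg_{G_e}(v)\le d_em+\mathrm{exc}_e(v)$, and by $p_{T,e}d_e=c_ez_T$,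 this is at most
$$z_Tm+p_{T,e}\,\mathrm{exc}_e(v)+m^{2/3}.$$
Sum over the types loading $i$. For each $e\in E$ we have $\sum_Tp_{T,e}\le1$, so the middle terms add up to at most $\mathrm{exc}(v)\le\sqrt\varepsilon\,n$. By Proposition 4, $\sum_{T\text{ loading }i}z_T\le\frac r4$. The number of loaded bars is at most
$$\frac{rm}4+\sqrt\varepsilon\,n+7r^3m^{2/3}\le\frac n4+\sqrt\varepsilon\,n+o(n).$$

*Ends of fans and hubs.* A fan has $k$ arcs at each of its ends. The hub of a wheel or reversed wheel has at least $k$ assigned spokes, also in T3′ and T4′. These arcs are private to the copy, so $v$ plays such a role in at most $n/k$ copies.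

*Star centers and charges from $L$.* There are at most $2$ bars as a star center, and at most $\rho n/2$ charges from $L$. For $v\in V_0$ only these bars occur.

In total each vertex has at most
$$\frac n4+\Big(\sqrt\varepsilon+\frac1k\Big)n+\frac\rho2n+o(n)+2\le\frac n4+\frac{3\rho}4n+o(n)<\Big(\frac14+\rho\Big)n$$
bars for $n$ large. The $o(n)$ depends only on $\rho$, since $r\le M$ and $1/\zeta$ are bounded in terms of $\rho$. This proves Theorem 1(b), and the infimum of all $\alpha$ for which $b(G)\le\alpha|V(G)|+c$ holds for every digraph is
$$\alpha=\tfrac14.\qquad\blacksquare$$
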